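\title{Comparison and absolutely gradient minimizing extensions for the infinity Laplacian in Carnot--Carath\'eodory spaces}

\begin{abstract}
Let $X_1,\dots,X_m$ be smooth vector fields on $\mathbb R^n$ that satisfy H\"ormander's condition. We prove the comparison principle for viscosity sub- and supersolutions of the horizontal infinity Laplace equation in every bounded domain, and we prove that every infinity harmonic function with Lipschitz boundary values is an absolutely gradient minimizing extension of these values. The key step is comparison with cones for viscosity subsolutions. The Carnot--Carath\'eodory distance need not be touched from above by smooth functions, so we replace it by approximating Riemannian distances, which are, and show that the horizontal infinity Laplacian of the touching functions is bounded above by a quantity that tends to zero uniformly. We also characterize subsolutions by comparison with cones and solve the Dirichlet problem for continuous data.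
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The setting and the two questions}

Let $\mathcal X=\{X_1,\dots,X_m\}$ be smooth vector fields on $\mathbb R^n$ that satisfy \emph{H\"ormander's condition}: at every point the fields $X_i$ and their iterated Lie brackets span $\mathbb R^n$. A \emph{horizontal curve with control} $a\in L^2([0,1];\mathbb R^m)$ is an absolutely continuous $\gamma:[0,1]\to\mathbb R^n$ with $\gamma'=\sum_i a_iX_i(\gamma)$ almost everywhere; other parameter intervals are allowed as well. The \emph{length} is $\int|a|$, and the \emph{Carnot--Carath\'eodory distance} $d(x,y)$ is the infimum of the lengths of horizontal curves from $x$ to $y$. We write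
\[
D_{\mathcal X}u=(X_1u,\dots,X_mu),\qquad \Delta_{\infty,\mathcal X}u=\sum_{i,j=1}^m X_iX_ju\,X_iu\,X_ju
\]
for the horizontal gradient and the horizontal infinity Laplacian, and $D$, $D^2$ for Euclidean derivatives. For a smooth field $X$ and a continuous function $w$, the distribution $Xw$ is defined by $\langle Xw,\psi\rangle=-\int w\,(X\psi+\psi\operatorname{div}X)$. The class $C^2_{\mathcal X}$ consists of the continuous functions $\phi$ for which all $X_i\phi$ and $X_iX_j\phi$ are continuous. For an open set $U$, $W^{1,\infty}_{\mathcal X}(U)$ is the space of real functions on $U$ whose distributional derivatives $X_iu$ are essentially bounded, and $\|D_{\mathcal X}u\|_{\infty,U}=\operatorname{ess\,sup}_U|D_{\mathcal X}u|$.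

Throughout, $\Omega\subset\mathbb R^n$ is a bounded domain, $U\subset\subset\Omega$ means $\overline U\subset\Omega$, and $\mathrm{Lip}(\partial\Omega,d)$ is the set of functions on $\partial\Omega$ that are Lipschitz for $d$. By $USC(Z)$ and $LSC(Z)$ we denote the real-valued upper and lower semicontinuous functions on a set $Z$. On a compact set the former attain their maximum and the latter their minimum.

\begin{definition}\label{def:visc}
Let $V\subset\mathbb R^n$ be open. A function $u\in USC(V)$ is a \emph{subsolution} in $V$ if $\Delta_{\infty,\mathcal X}\phi(x_0)\ge0$ whenever $\phi\in C^2_{\mathcal X}$ and $u-\phi$ has a local maximum at $x_0\in V$. A function $v\in LSC(V)$ is a \emph{supersolution} in $V$ if $\Delta_{\infty,\mathcal X}\phi(x_0)\le0$ whenever $\phi\in C^2_{\mathcal X}$ and $v-\phi$ has a local minimum at $x_0\in V$. A continuous function that is both is \emph{infinity harmonic}, that is, a viscosity solution of $\Delta_{\infty,\mathcal X}u=0$. If the first condition is required only for $\phi\in C^\infty$, we call $u$ a \emph{$C^\infty$-subsolution}.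
\end{definition}

Every subsolution is a $C^\infty$-subsolution. Multiplying by a cutoff function, one may use test functions that are defined only near $x_0$. Since $\Delta_{\infty,\mathcal X}(-\phi)=-\Delta_{\infty,\mathcal X}\phi$, a function $v$ is a supersolution if and only if $-v$ is a subsolution. A \emph{solution} of the Dirichlet problem
\begin{equation}\label{eq:dirichlet}
\Delta_{\infty,\mathcal X}u=0\ \text{ in }\Omega,\qquad u=g\ \text{ on }\partial\Omega,
\end{equation}
is a function $u\in C(\overline\Omega)$ that is infinity harmonic in $\Omega$ and equals $g$ on $\partial\Omega$.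

\begin{definition}\label{def:agme}
A function $u\in W^{1,\infty}_{\mathcal X}(\Omega)\cap C(\overline\Omega)$ is an \emph{absolutely gradient minimizing extension} (AGME) of $g$ on $\overline\Omega$ if $u=g$ on $\partial\Omega$ and
$\|D_{\mathcal X}u\|_{\infty,U}\le\|D_{\mathcal X}v\|_{\infty,U}$
for every open $U\subset\subset\Omega$ and every $v\in W^{1,\infty}_{\mathcal X}(U)\cap C(\overline U)$ with $v=u$ on $\partial U$.
\end{definition}

By a result of C.~Wang, an AGME in a Carnot--Carath\'eodory space is infinity harmonic. Solutions of \eqref{eq:dirichlet} are unique in Carnot groups (C.~Wang), in Riemannian manifolds and in Gru\v sin-type spaces, and uniqueness implies that infinity harmonic functions are AGMEs; so in these spaces the two notions coincide. For general Carnot--Carath\'eodory spaces, uniqueness and the implication from infinity harmonic to AGME are posed as open in \cite{WF}. We thus ask, for every H\"ormander family $\mathcal X$, every bounded domain $\Omega$ and every $g\in\mathrm{Lip}(\partial\Omega,d)$: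
\begin{itemize}
\item[(a)] Does \eqref{eq:dirichlet} have at most one solution?
\item[(b)] Is every solution of \eqref{eq:dirichlet} an AGME of $g$ on $\overline\Omega$?
\end{itemize}

\subsection{What to expect}

For smooth $\varphi$ we have the identity
\begin{equation}\label{eq:identity}
\Delta_{\infty,\mathcal X}\varphi=\sum_{i=1}^m X_i\varphi\; X_i\big(\tfrac12|D_{\mathcal X}\varphi|^2\big),
\end{equation}
so $\Delta_{\infty,\mathcal X}\varphi$ measures how the horizontal slope $|D_{\mathcal X}\varphi|$ changes in the direction of steepest horizontal ascent. On the line, with $X_1=d/dx$, the equation reads $\frac13\big((u')^3\big)'=0$; its $C^2$ solutions are affine, they are determined by their boundary values, and they have the smallest possible slope on every subinterval.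

The same picture answers (b) for a smooth solution $u$ in general. Let $U\subset\subset\Omega$, $x\in U$ and $S=|D_{\mathcal X}u(x)|>0$, and follow through $x$ the horizontal curve with control $D_{\mathcal X}u/|D_{\mathcal X}u|$. By \eqref{eq:identity} the slope stays equal to $S$ along it, so $u$ grows at rate $S$. Since $u$ is bounded on $\overline U$, the curve reaches $\partial U$ forward and backward in finite time, at points $x^+$ and $x^-$, and its length $\ell$ equals the total time. A competitor $v$ changes by at most $\ell\,\|D_{\mathcal X}v\|_{\infty,U}$ along the curve (Lemma~\ref{lem:curves}(i)), hence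
\[
S\ell=u(x^+)-u(x^-)=v(x^+)-v(x^-)\le \ell\,\|D_{\mathcal X}v\|_{\infty,U}.
\]
A viscosity solution has no gradient curves. Section~\ref{sec:agme} replaces them by chains of points.

Some hypothesis such as H\"ormander's is needed for (a). Take the single field $X=x_1\partial_2-x_2\partial_1$ on an annulus centered at $0\in\mathbb R^2$, and any continuous radial function $u$. If $u-\phi$ has a local extremum at $x_0$, then $\phi$ restricted to the circle through $x_0$, an integral curve of $X$, has an extremum there. So $X\phi(x_0)=0$ and $\Delta_{\infty,\mathcal X}\phi(x_0)=0$: every continuous radial function is infinity harmonic, and uniqueness fails.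

\subsection{Results}

Both questions have a positive answer.

\begin{theorem}[Comparison]\label{thm:A}
Let $u\in USC(\overline\Omega)$ be a subsolution and $v\in LSC(\overline\Omega)$ a supersolution in $\Omega$, and let $u\le v$ on $\partial\Omega$. Then $u\le v$ in $\Omega$.
\end{theorem}

Applied to two solutions in both orders, Theorem~\ref{thm:A} answers (a).

\begin{theorem}[Infinity harmonic functions are AGMEs]\label{thm:B}
Let $u\in C(\overline\Omega)$ be infinity harmonic in $\Omega$, and let $g=u|_{\partial\Omega}$ be $L$-Lipschitz for $d$. Then $u$ is $L$-Lipschitz for $d$ on $\overline\Omega$, $\|D_{\mathcal X}u\|_{\infty,\Omega}\le L$, and $u$ is an AGME of $g$ on $\overline\Omega$.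
\end{theorem}

This answers (b); the Lipschitz constant is sharp, since that of $u$ cannot be smaller than that of $g$. Both theorems are derived from one property of subsolutions, \emph{comparison with cones from above} (CCA, Definition~\ref{def:cca}): a subsolution that lies below a cone $\alpha+\beta\rho(x_0,\cdot)$, $\beta\ge0$, on the boundary of an open set not containing $x_0$ lies below it inside. Here $\rho$ is a variant of $d$, obtained in Section~\ref{sec:rho} by cutting the fields off far from $\Omega$. The last theorem, which is not needed for (a) and (b), completes the picture.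

\begin{theorem}\label{thm:C}
\begin{itemize}
\item[(i)] For $u\in USC(\Omega)$, in particular for $u\in C(\Omega)$, the following are equivalent: $u$ is a $C^\infty$-subsolution; $u$ is a subsolution; $u$ satisfies CCA.
\item[(ii)] Let $g\in\mathrm{Lip}(\partial\Omega,d)$ and $u\in C(\overline\Omega)$ with $u=g$ on $\partial\Omega$. Then $u$ is an AGME of $g$ if and only if $u$ is infinity harmonic, if and only if $u$ and $-u$ satisfy CCA.
\item[(iii)] For every $g\in C(\partial\Omega)$, problem \eqref{eq:dirichlet} has exactly one solution.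
\end{itemize}
\end{theorem}

Section~\ref{sec:idea} shows the difficulty in proving CCA, and its remedy, on two examples. Sections~\ref{sec:rho}--\ref{sec:cones} prove CCA for subsolutions. From then on the equation plays no role in Theorems~\ref{thm:A} and~\ref{thm:B}: the first follows by the argument of Armstrong and Smart (Section~\ref{sec:comparison}), the second by chains of nondecreasing slope (Section~\ref{sec:agme}). Section~\ref{sec:converse} proves Theorem~\ref{thm:C}.

\section{Cones in two examples}\label{sec:idea}

For smooth $\varphi$ and smooth $f:\mathbb R\to\mathbb R$ we have $X_if(\varphi)=f'X_i\varphi$ and $X_iX_jf(\varphi)=f'X_iX_j\varphi+f''X_i\varphi X_j\varphi$, with $f',f''$ evaluated at $\varphi$. Therefore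
\begin{equation}\label{eq:chain}
\Delta_{\infty,\mathcal X}f(\varphi)=f'^{\,2}\Big[f'\,\Delta_{\infty,\mathcal X}\varphi+f''\,|D_{\mathcal X}\varphi|^4\Big].
\end{equation}

\subsection{The Euclidean case}

Let $X_i=\partial_i$, $m=n$, let $u\in USC(\overline V)$ be a subsolution in a bounded open set $V$, and let $x_0\notin V$, $\beta>0$, $\varphi=|\cdot-x_0|$. Suppose $u\le\alpha+\beta\varphi$ on $\partial V$ but not in $V$. Let $T=\max_{\overline V}\varphi$ and bend the cone: put $f(t)=t+\eta(T^2-t^2)$ and $\psi=\alpha+\beta f(\varphi)$. Since $f(t)\ge t$ on $[0,T]$, we keep $u\le\psi$ on $\partial V$, and for small $\eta>0$ the function $u-\psi$ still has a positive maximum, attained at some $x_1\in V$. Away from $x_0$ the function $\varphi$ is smooth with $|D\varphi|=1$, so $\Delta_{\infty,\mathcal X}\varphi=0$ by \eqref{eq:identity}, and \eqref{eq:chain} gives $\Delta_{\infty,\mathcal X}\psi(x_1)=-2\eta\beta^3f'^{\,2}<0$. This contradicts the subsolution property.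

The argument needs less than smoothness of the distance. It is enough to have, at the one point $x_1$, a smooth $\varphi$ that \emph{touches the distance from above}, meaning that $\varphi$ is at least the distance near $x_1$ with equality at $x_1$, such that $|D_{\mathcal X}\varphi(x_1)|$ is close to $1$ and $\Delta_{\infty,\mathcal X}\varphi(x_1)$ is bounded above by a number much smaller than $\eta$. A Riemannian distance is always touched from above in this way (see the proof of Lemma~\ref{lem:touch}). A Carnot--Carath\'eodory distance is not.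

\subsection{A distance that is not touched from above}\label{sub:example}

In this subsection $(x,y,z)$ are coordinates on $\mathbb R^3$. Let $X_1=\partial_x+y^2\partial_z$ and $X_2=\partial_y$. Then $[X_2,[X_2,X_1]]=2\partial_z$, so H\"ormander's condition holds. Horizontal curves satisfy $x'=a_1$, $y'=a_2$, $z'=y^2a_1$, and their length is the Euclidean length of the projection to the $(x,y)$-plane. Hence $d(0,P)=1$ for $P=(1,0,0)$, with the segment as a shortest curve. This segment is an \emph{abnormal minimizer}: the map from controls to endpoints is not a submersion at $a=(1,0)$, because the first variation of $z(1)=\int y^2a_1$ vanishes when $y\equiv0$. We claim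
\begin{equation}\label{eq:sqrt}
d\big(0,(1,0,-h)\big)\ge1+\sqrt{2h}\qquad(0<h\le2).
\end{equation}
Take a horizontal curve from $0$ to $(1,0,-h)$ of length $1+e$, and let $Y=\max|y|$. From $\int a_1=1$ and $\int|a_1|\le1+e$ we get $\int a_1^-\le e/2$. A plane curve from $(0,0)$ to $(1,0)$ through a point $(s,\pm Y)$ has length at least $|(s,Y)|+|(1-s,Y)|\ge\sqrt{1+4Y^2}$, so $4Y^2\le 2e+e^2$. Therefore $h=-\int y^2a_1\le Y^2e/2\le e^2(2+e)/8$. If $e\le2$ this gives $h\le e^2/2$, and if $e>2$ then $e>\sqrt{2h}$ anyway. This proves \eqref{eq:sqrt}. A $C^1$ function touching $d(0,\cdot)$ from above at $P$ would be at most $1+O(h)$ at $(1,0,-h)$, so none exists.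

Now add the short field $\varepsilon\partial_z$, and let $d_\varepsilon\le d$ be the Riemannian distance for which $X_1,X_2,\varepsilon\partial_z$ is an orthonormal frame. Still $d_\varepsilon(0,P)=1$, because $x'=a_1$. The line $t\mapsto t(x,y,z)$ has velocity $xX_1+yX_2+(z-t^2xy^2)\partial_z$, so by the Cauchy--Schwarz inequality
\[
d_\varepsilon\big(0,(x,y,z)\big)\le\varphi_\varepsilon(x,y,z):=\Big(x^2+y^2+\varepsilon^{-2}\int_0^1(z-t^2xy^2)^2\,dt\Big)^{1/2},
\]
with equality at $P$. So $d_\varepsilon(0,\cdot)$ is touched from above at $P$, at the price $\partial_z^2\varphi_\varepsilon(P)=\varepsilon^{-2}$. This large second derivative is harmless where the added direction is little used. Indeed, $\varphi_\varepsilon$ is even in $y$, so on the plane $y=0$ we have $X_2\varphi_\varepsilon=0$, $X_1\varphi_\varepsilon=\partial_x\varphi_\varepsilon$, $X_1X_1\varphi_\varepsilon=\partial_x^2\varphi_\varepsilon$, and $\varphi_\varepsilon=(x^2+z^2/\varepsilon^2)^{1/2}$. With $\omega=\varepsilon\,\partial_z\varphi_\varepsilon=z/(\varepsilon\varphi_\varepsilon)$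 we find on this plane, away from the origin,
\[
|D_{\mathcal X}\varphi_\varepsilon|^2=\frac{x^2}{\varphi_\varepsilon^2}=1-\omega^2,\qquad
\Delta_{\infty,\mathcal X}\varphi_\varepsilon=\frac{z^2}{\varepsilon^2\varphi_\varepsilon^3}\cdot\frac{x^2}{\varphi_\varepsilon^2}=\omega^2\,\frac{x^2}{\varphi_\varepsilon^3}\le\frac{\omega^2}{\varphi_\varepsilon}.
\]
Both defects are controlled by $\omega^2$, and $\omega$ is the component along $\varepsilon\partial_z$ of the unit velocity of the line. At $P$ it vanishes. At $(1,0,z)$ with fixed $z\ne0$ we have $|\omega|\to1$ as $\varepsilon\to0$; but there $\varphi_\varepsilon\ge|z|/\varepsilon$ is much larger than $d_\varepsilon\le d$, so the line is far from shortest and $\varphi_\varepsilon$ does not touch.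

The general proof has these two parts. Lemma~\ref{lem:touch} shows that the touching function built from a shortest curve has both defects bounded by the square of the non-horizontal component $\omega$ of the velocity at the endpoint. Lemma~\ref{lem:omega} shows that for shortest curves $\omega\to0$ uniformly.

\section{A localized distance}\label{sec:rho}

The fields may grow at infinity, and then shortest curves for $d$ need not exist. For example, $X_i=\frac12(1+|x|^2)\partial_i$ on $\mathbb R^2$ gives, by stereographic projection, the round sphere with one point removed, and the shortest arc between $x$ and $-x$ with $|x|>1$ passes through that point. We therefore cut the fields off.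

Let $K=\overline\Omega$, let $B_R\supset K$ be the open Euclidean ball of radius $R$ about $0$, and fix $\chi\in C_c^\infty(\mathbb R^n)$ with $0\le\chi\le1$ and $\chi=1$ on $B_R$. Let $\sigma=\chi\,(X_1|\cdots|X_m)$, an $n\times m$ matrix function; on $B_R$ we have $D_{\mathcal X}\varphi=\sigma^TD\varphi$. Fix $M\ge1$ and $C_1>0$ such that, in operator norm and for all $x,\xi\in\mathbb R^n$,
\begin{equation}\label{eq:bounds}
\|\sigma(x)\|\le M,\qquad \|D\sigma(x)[\xi]\|\le C_1|\xi|,\qquad \|D^2\sigma(x)[\xi,\xi]\|\le C_1|\xi|^2 .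
\end{equation}
Let $\rho=\rho_R$ be the infimum of $\int|a|$ over \emph{$\sigma$-horizontal} curves, those with $\gamma'=\sigma(\gamma)a$. It is symmetric (reverse the curve and replace $a$ by $-a$), satisfies the triangle inequality, and may be $+\infty$ far away. For curves on $[0,1]$,
\begin{equation}\label{eq:energy}
\rho(x,y)^2=\inf\int_0^1|a|^2 .
\end{equation}
Here $\le$ is the Cauchy--Schwarz inequality. For $\ge$, given a curve of length $\ell$ and $\eta>0$, use the new parameter $s(t)=(\ell+\eta)^{-1}\int_0^t(|a|+\eta)$, which has a Lipschitz inverse; the new control is $(\ell+\eta)a/(|a|+\eta)$, of norm at most $\ell+\eta$.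

We recall \emph{Chow's theorem}: if smooth fields satisfy H\"ormander's condition on a connected open set $G$, then any two points of $G$ are joined by a horizontal curve in $G$, and the infimum of the lengths of such curves from $x$ to $y$ tends to $0$ as $y\to x$. This is the only place where H\"ormander's condition enters the paper.

\begin{lemma}\label{lem:rho}
\begin{itemize}
\item[(i)] $\rho$ is finite and continuous on $B_R\times B_R$, and $\rho(x,y)\ge|x-y|/M$.
\item[(ii)] $d\le\rho_R$, and $\inf_R\rho_R=d$ on $K\times K$, the infimum being over all $R$ with $K\subset B_R$.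
\item[(iii)] Any $x,y\in B_R$ are joined by a \emph{minimizer}: a $\sigma$-horizontal $\gamma:[0,1]\to\mathbb R^n$ with $|a|=\rho(x,y)$ almost everywhere and $\rho(\gamma(s),\gamma(t))=|t-s|\,\rho(x,y)$ for all $s,t$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Chow's theorem on $B_R$, where the fields are unchanged, gives finiteness and $\rho(x,x')\to0$ as $x'\to x$. Continuity follows from $|\rho(x,y)-\rho(x',y')|\le\rho(x,x')+\rho(y,y')$, and the lower bound from $|\gamma'|\le M|a|$.

(ii) A $\sigma$-horizontal curve with control $a$ is horizontal for $\mathcal X$ with control $\chi(\gamma)a$, so $d\le\rho_R$. Conversely, a horizontal curve for $\mathcal X$ lies in some ball $B_{R'}\supset K$, and its length is then at least the $\rho_{R'}$-distance of its endpoints.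

(iii) Let $\gamma_k$ be curves from $x$ to $y$ with controls $a_k$ and $\int|a_k|^2\to\rho(x,y)^2$. Since $|\gamma_k(t)-\gamma_k(s)|\le M|t-s|^{1/2}\|a_k\|_{L^2}$, along a subsequence $\gamma_k\to\gamma$ uniformly and $a_k\to a$ weakly in $L^2$. As $\sigma(\gamma_k)\to\sigma(\gamma)$ uniformly, we may pass to the limit in $\gamma_k(t)=x+\int_0^t\sigma(\gamma_k)a_k$, so $\gamma$ is $\sigma$-horizontal with control $a$. By weak lower semicontinuity of the norm, $\rho(x,y)^2\le(\int|a|)^2\le\int|a|^2\le\rho(x,y)^2$. Equality in the Cauchy--Schwarz inequality forces $|a|=\rho(x,y)$. For $s\le t$, the three distances $\rho(x,\gamma(s))$, $\rho(\gamma(s),\gamma(t))$, $\rho(\gamma(t),y)$ are at most $s$, $t-s$, $1-t$ times $\rho(x,y)$ and their sum is at least $\rho(x,y)$, so all three bounds are equalities.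
\end{proof}

By (i), a sequence in $K$ converges for $\rho$ if and only if it converges in the Euclidean sense. We put
\[
T=1+\max_{K\times K}\rho .
\]
If $V\subset\Omega$ is open and $\gamma$ is a minimizer from $x\in V$ to $y\in K\setminus V$, its \emph{exit point} from $V$ is $x'=\gamma(t^*)$ with $t^*=\min\{t:\gamma(t)\notin V\}$. Then $x'\in\partial V$, $\gamma([0,t^*))\subset V$, and $\rho(x,y)=\rho(x,x')+\rho(x',y)$.

For $x\in K$, $r>0$ and a nonempty open $U\subset\Omega$ let
\[
\bar B(x,r)=\{y\in K:\rho(x,y)\le r\},\quad B(x,r)=\{y\in\Omega:\rho(x,y)<r\},\quad \delta_U(x)=\min_{\partial U}\rho(x,\cdot),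
\]
and $\delta=\delta_\Omega$. The set $\bar B(x,r)$ is compact, $B(x,r)$ is open, and $\delta_U$ is $1$-Lipschitz for $\rho$, hence continuous on $K$.

\begin{lemma}\label{lem:balls}
Let $U\subset\Omega$ be open, $x\in U$ and $0<r<\delta_U(x)$. Then $\delta_U(x)\le\delta(x)$; $\bar B(x,r)\subset U$; every minimizer from $x$ to a point of $\bar B(x,r)$ lies in $\bar B(x,r)$; and $\rho(x,\cdot)=r$ on $\partial B(x,r)$.
\end{lemma}

\begin{proof}
The exit point $x'$ from $U$ of a minimizer from $x$ to a nearest point of $\partial\Omega$ satisfies $\delta_U(x)\le\rho(x,x')\le\delta(x)$. A minimizer from $x$ to $y\in\bar B(x,r)$ consists of points at $\rho$-distance at most $r<\delta_U(x)$ from $x$. So it does not meet $\partial U$ and stays in $U$, which gives the second and third claims. A point of $\partial B(x,r)$ lies in $\bar B(x,r)\subset\Omega$ and not in $B(x,r)$, so its distance from $x$ is $r$.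
\end{proof}

\section{Riemannian approximation}\label{sec:riem}

For $\varepsilon\in(0,1]$ we add the short fields $\varepsilon\partial_1,\dots,\varepsilon\partial_n$. Let $\rho_\varepsilon(x,y)^2$ be the infimum of $\int_0^1(|a|^2+|b|^2)$ over curves from $x$ to $y$ with $\gamma'=\sigma(\gamma)a+\varepsilon b$, where $b$ takes values in $\mathbb R^n$. By \eqref{eq:energy} and the choice $b=0$ we have $\rho_\varepsilon\le\rho$. Let $A_\varepsilon=\sigma\sigma^T+\varepsilon^2I$. The matrix $\Sigma=(\sigma\,|\,\varepsilon I)$ satisfies $\Sigma\Sigma^T=A_\varepsilon$, so the solution of $\sigma a+\varepsilon b=\xi$ of least norm is $(a,b)=\Sigma^TA_\varepsilon^{-1}\xi$, with $|a|^2+|b|^2=\xi^TA_\varepsilon^{-1}\xi$. Thus $\rho_\varepsilon$ is the distance of the smooth Riemannian metric $A_\varepsilon^{-1}$. Since $A_\varepsilon\le(M^2+1)I$, we have $\rho_\varepsilon(x,y)\ge|x-y|/\sqrt{M^2+1}$, so closed $\rho_\varepsilon$-balls are compact.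

We recall the facts from Riemannian geometry that we use. By the Hopf--Rinow theorem, a connected Riemannian manifold with compact closed balls is complete, and any two points are joined by a minimizing geodesic. The \emph{cut locus} $\mathrm{Cut}(x)$ is the set of points $\gamma(t_0)$, where $\gamma$ is a geodesic from $x$ that minimizes on $[0,t_0]$ and on no longer interval. On a complete manifold:
\begin{itemize}
\item[(R1)] if a minimizing geodesic from $x$ passes through $y$ and minimizes beyond $y$, then $y\notin\mathrm{Cut}(x)$;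
\item[(R2)] $y\in\mathrm{Cut}(x)$ if and only if $x\in\mathrm{Cut}(y)$;
\item[(R3)] the complement of $\{y\}\cup\mathrm{Cut}(y)$ is open, and the distance from $y$ is $C^\infty$ on it.
\end{itemize}

Let $H(x,p)=\frac12|\sigma(x)^Tp|^2$ and $H_\varepsilon=H+\frac{\varepsilon^2}2|p|^2=\frac12p^TA_\varepsilon p$. Since $\langle\partial_xH(x,p),\xi\rangle=\langle\sigma^Tp,(D\sigma[\xi])^Tp\rangle$, \eqref{eq:bounds} gives
\begin{equation}\label{eq:dH}
|\partial_xH(x,p)|\le C_1|\sigma(x)^Tp|\,|p| .
\end{equation}
Let $\gamma:[0,1]\to\mathbb R^n$ be a minimizing geodesic of constant speed and length $\ell$, and let $p=A_\varepsilon^{-1}\gamma'$ be its momentum. The Euler--Lagrange equation of $\frac12\xi^TA_\varepsilon^{-1}\xi$ reads $p_k'=\frac12\gamma'^{\,T}\partial_k(A_\varepsilon^{-1})\gamma'=-\frac12p^T(\partial_kA_\varepsilon)p$. Together with the formula for the least-norm controls this gives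
\begin{equation}\label{eq:ham}
p'=-\partial_xH(\gamma,p),\qquad a=\sigma^Tp,\qquad b=\varepsilon p,\qquad |a|^2+|b|^2=\ell^2 .
\end{equation}
So $\varepsilon|p(1)|=|b(1)|$ is the size of the non-horizontal control at the endpoint. Let
\[
\omega(\varepsilon)=\sup\varepsilon|p(1)|,
\]
the supremum being over minimizing $\rho_\varepsilon$-geodesics on $[0,1]$ with both endpoints in $K$. Such geodesics have $\ell\le T$ because $\rho_\varepsilon\le\rho$; hence $\omega(\varepsilon)\le T$.

\begin{lemma}\label{lem:omega}
As $\varepsilon\to0$, \textup{(i)} $\rho_\varepsilon\to\rho$ uniformly on $K\times K$, and \textup{(ii)} $\omega(\varepsilon)\to0$.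
\end{lemma}

An energy argument shows that $b$ is small on average. The point of (ii) is smallness at the endpoint, and it comes from \eqref{eq:dH}: the momentum may be large, but $\sigma^Tp=a$ is bounded, so $|p|$ changes along the geodesic at most by a factor independent of $\varepsilon$.

\begin{proof}
Let $\varepsilon_k\to0$, and let $\gamma_k$ be minimizing $\rho_{\varepsilon_k}$-geodesics from $x_k\in K$ to $y_k\in K$, with data $p_k,a_k,b_k$ and lengths $\ell_k=\rho_{\varepsilon_k}(x_k,y_k)\le\rho(x_k,y_k)\le T$. It suffices to show that along a subsequence $\ell_k-\rho(x_k,y_k)\to0$ and $\varepsilon_k|p_k(1)|\to0$. Since $|\gamma_k'|\le(M+1)T$ and $|a_k|,|b_k|\le T$, we may assume that $x_k\to x$, $y_k\to y$, $\gamma_k\to\gamma$ uniformly, $a_k\to a$ weakly in $L^2$, $\int|b_k|^2\to\beta$ and $\ell_k\to\ell$. By continuity of $\rho$, $\ell\le\rho(x,y)$. In $\gamma_k(t)=x_k+\int_0^t(\sigma(\gamma_k)a_k+\varepsilon_kb_k)$ the last term tends to zero, so $\gamma$ is $\sigma$-horizontal from $x$ to $y$ with control $a$. By \eqref{eq:energy} and \eqref{eq:ham},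
\[
\rho(x,y)^2\le\int|a|^2\le\liminf_k\int|a_k|^2=\ell^2-\beta\le\rho(x,y)^2-\beta .
\]
Hence $\beta=0$ and $\ell=\rho(x,y)=\lim\rho(x_k,y_k)$, which is the first claim.

By \eqref{eq:ham} and \eqref{eq:dH}, $|p_k'|\le C_1|a_k||p_k|\le C_1T|p_k|$. Gronwall's inequality on $[t,1]$ gives $|p_k(1)|\le e^{C_1T}|p_k(t)|$ for all $t\in[0,1]$. Multiplying by $\varepsilon_k$, squaring and integrating in $t$, we obtain $\varepsilon_k^2|p_k(1)|^2\le e^{2C_1T}\int|b_k|^2\to0$.
\end{proof}

\begin{lemma}\label{lem:touch}
Let $c>0$. There is a constant $C=C(c,T,C_1)$ with the following property. For all $\varepsilon\in(0,1]$, $x_0\in K$ and $x_1\in\Omega$ with $\rho_\varepsilon(x_0,x_1)\ge c$ there is a $C^\infty$ function $\varphi$ near $x_1$ such that $\varphi\ge\rho_\varepsilon(x_0,\cdot)$ with equality at $x_1$, and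
\[
1-C\omega(\varepsilon)^2\le|D_{\mathcal X}\varphi(x_1)|^2\le1,\qquad \Delta_{\infty,\mathcal X}\varphi(x_1)\le C\omega(\varepsilon)^2 .
\]
\end{lemma}

\begin{proof}
\emph{The touching function.} The distance from $x_0$ may fail to be smooth at $x_1$, so we measure from a point between. Let $\gamma:[0,1]\to\mathbb R^n$ be a minimizing geodesic from $x_0$ to $x_1$, of length $\ell\in[c,T]$ and momentum $p$, and let $y=\gamma(\frac12)\ne x_1$. The reversed geodesic starts at $x_1$ and minimizes beyond $y$. So $y\notin\mathrm{Cut}(x_1)$ by (R1), $x_1\notin\mathrm{Cut}(y)$ by (R2), and $\rho_\varepsilon(y,\cdot)$ is smooth near $x_1$ by (R3). Put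
\[
\varphi=\rho_\varepsilon(x_0,y)+\rho_\varepsilon(y,\cdot).
\]
Then $\varphi\ge\rho_\varepsilon(x_0,\cdot)$ by the triangle inequality, with equality at $x_1$ because $\gamma$ minimizes.

\emph{The gradient.} The Riemannian gradient of $\varphi$ is $A_\varepsilon D\varphi$, with squared norm $2H_\varepsilon(x,D\varphi)$. This norm is at most $1$ since $\varphi$ is $1$-Lipschitz for $\rho_\varepsilon$. At a point $x$ near $x_1$, the derivative of $\varphi$ along the unit tangent of a minimizing geodesic from $y$ to $x$ equals $1$. By the equality case of the Cauchy--Schwarz inequality the gradient equals this unit tangent. Hence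
\begin{equation}\label{eq:eikonal}
H_\varepsilon(x,D\varphi(x))=\tfrac12\quad\text{near }x_1,
\end{equation}
and $A_\varepsilon D\varphi(x_1)=\gamma'(1)/\ell$. So $q:=D\varphi(x_1)=p(1)/\ell$ satisfies
\begin{equation}\label{eq:q}
\varepsilon|q|\le\omega(\varepsilon)/c .
\end{equation}
Equation \eqref{eq:eikonal} says $|D_{\mathcal X}\varphi|^2=1-\varepsilon^2|D\varphi|^2$, so $1-c^{-2}\omega(\varepsilon)^2\le|\sigma^Tq|^2\le1$ at $x_1$.

\emph{The infinity Laplacian.} Let $h=\frac12|D_{\mathcal X}\varphi|^2=\frac12-\frac{\varepsilon^2}2|D\varphi|^2$, so that $Dh=-\varepsilon^2D^2\varphi\,D\varphi$. By \eqref{eq:identity} and $\sigma\sigma^T=A_\varepsilon-\varepsilon^2I$,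
\[
\Delta_{\infty,\mathcal X}\varphi=\langle Dh,\sigma\sigma^TD\varphi\rangle=-\varepsilon^2\langle D\varphi,D^2\varphi\,A_\varepsilon D\varphi\rangle+\varepsilon^4\langle D^2\varphi\,D\varphi,D\varphi\rangle .
\]
We have no uniform two-sided bound on $D^2\varphi$, but the first term does not need one: differentiating \eqref{eq:eikonal} gives $\partial_xH(x,D\varphi)+D^2\varphi\,A_\varepsilon D\varphi=0$. Hence
\begin{equation}\label{eq:two}
\Delta_{\infty,\mathcal X}\varphi(x_1)=\varepsilon^2\langle q,\partial_xH(x_1,q)\rangle+\varepsilon^4\langle D^2\varphi(x_1)q,q\rangle .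
\end{equation}
By \eqref{eq:dH}, $|\sigma^Tq|\le1$ and \eqref{eq:q}, the first term is at most $C_1\varepsilon^2|q|^2\le C_1c^{-2}\omega(\varepsilon)^2$.

\emph{An upper bound for the Hessian.} For the second term only an upper bound for $D^2\varphi(x_1)$ is needed, and upper bounds for a distance come from competitor curves. Let $|\xi|=1$ and $\lambda=\ell/2$. Let $\zeta(t)=\gamma(\frac{1+t}2)$, $t\in[0,1]$, be the geodesic from $y$ to $x_1$, with least-norm controls $a,b$; then $|a|^2+|b|^2=\lambda^2$. The curve $\zeta_s(t)=\zeta(t)+st\xi$ joins $y$ to $x_1+s\xi$, and $\zeta_s'=\sigma(\zeta)a+\varepsilon b+s\xi=\sigma(\zeta_s)a+\varepsilon b_s$ with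
\[
b_s=b+\varepsilon^{-1}\big[s\xi+(\sigma(\zeta)-\sigma(\zeta_s))a\big].
\]
So $E(s):=\int_0^1(|a|^2+|b_s|^2)\,dt\ge\rho_\varepsilon(y,x_1+s\xi)^2$, with equality at $s=0$. Both sides are $C^2$ near $s=0$, and their difference has a minimum there. At $s=0$ we have $\partial_sb_s=\varepsilon^{-1}[\xi-tD\sigma(\zeta)[\xi]a]$ and $\partial_s^2b_s=-\varepsilon^{-1}t^2D^2\sigma(\zeta)[\xi,\xi]a$, of norms at most $\varepsilon^{-1}(1+C_1\lambda)$ and $\varepsilon^{-1}C_1\lambda$. Since $\lambda\le T$ and $\varepsilon\le1$,
\[
\frac{d^2}{ds^2}\Big|_{s=0}\rho_\varepsilon(y,x_1+s\xi)^2\le E''(0)=2\int_0^1\big(|\partial_sb_s|^2+b\cdot\partial_s^2b_s\big)dt\le C_2\,\varepsilon^{-2},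
\]
where $C_2=2(1+C_1T)^2+2C_1T^2$. The left side equals $2\langle q,\xi\rangle^2+2\lambda\langle D^2\varphi(x_1)\xi,\xi\rangle$, and $2\lambda=\ell\ge c$. Therefore $\langle D^2\varphi(x_1)\xi,\xi\rangle\le C_2c^{-1}\varepsilon^{-2}$, and the second term of \eqref{eq:two} is at most $C_2c^{-1}\varepsilon^2|q|^2\le C_2c^{-3}\omega(\varepsilon)^2$. The lemma holds with $C=c^{-2}(1+C_1+C_2/c)$.
\end{proof}

The powers of $\varepsilon$ in \eqref{eq:two} leave no room: $\varepsilon^4$ times the Hessian bound $\varepsilon^{-2}$ leaves exactly $(\varepsilon|q|)^2$. The bound $\omega(\varepsilon)\le T$ alone would give a bounded error, and the next proof needs an error that tends to zero.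

\section{Comparison with cones and slopes}\label{sec:cones}

\begin{proposition}\label{prop:cones}
Let $V\subset\Omega$ be open, let $u\in USC(\overline V)$ be a $C^\infty$-subsolution in $V$, and let $x_0\in K\setminus V$, $\alpha\in\mathbb R$, $\beta\ge0$. If $u\le\alpha+\beta\rho(x_0,\cdot)$ on $\partial V$, then $u\le\alpha+\beta\rho(x_0,\cdot)$ in $V$.
\end{proposition}

The vertex must be excluded from $V$: in the Euclidean case, $u=0$ lies below $-1+|x|$ on the unit sphere but not in the unit ball. The sign of $\beta$ is what turns a function touching the distance from above into one touching the cone from above.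

\begin{proof}
The hypothesis persists when $\beta$ is increased, so by proving the claim for all $\beta'>\beta$ and letting $\beta'\downarrow\beta$ we may assume $\beta>0$. Suppose $u(\hat x)>\alpha+\beta\rho(x_0,\hat x)$ for some $\hat x\in V$. Let $f(t)=t+\eta(T^2-t^2)$ with $0<2\eta(T+1)<1$. Then $t\le f(t)\le t+\eta T^2$ on $[0,T]$, and $0<f'\le1$, $f''=-2\eta$ on $[0,T+1)$. Fix $\eta$ so small that $\kappa:=u(\hat x)-\alpha-\beta f(\rho(x_0,\hat x))>0$. On $\partial V$ we have $u-\alpha-\beta f(\rho(x_0,\cdot))\le0$.

Let $w_\varepsilon=u-\alpha-\beta f(\rho_\varepsilon(x_0,\cdot))\in USC(\overline V)$. By Lemma~\ref{lem:omega}(i), for small $\varepsilon$ we have $w_\varepsilon(\hat x)\ge\frac23\kappa$ and $w_\varepsilon\le\frac13\kappa$ on $\partial V$. So the maximum of $w_\varepsilon$ over $\overline V$ is at least $\frac23\kappa$ and is attained at some $x_\varepsilon\in V$.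

The points $x_\varepsilon$ stay away from the vertex: $\liminf_{\varepsilon\to0}\rho(x_0,x_\varepsilon)>0$. Otherwise $x_\varepsilon\to x_0$ along a sequence, so $x_0\in\overline V\setminus V=\partial V$. Since $\rho_\varepsilon(x_0,x_\varepsilon)\le\rho(x_0,x_\varepsilon)\to0$, upper semicontinuity of $u$ gives $u(x_0)-\alpha-\beta f(0)\ge\frac23\kappa$, against the bound on $\partial V$. By Lemma~\ref{lem:omega}(i) there is thus $c>0$ with $\rho_\varepsilon(x_0,x_\varepsilon)\ge c$ for all small $\varepsilon$.

Take $\varphi$ from Lemma~\ref{lem:touch} with $x_1=x_\varepsilon$, and let $\psi=\alpha+\beta f(\varphi)$. Near $x_\varepsilon$ we have $\rho_\varepsilon(x_0,\cdot)\le\varphi<T+1$, and $f$ is increasing on $[0,T+1)$, so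
\[
u-\psi\le w_\varepsilon\le w_\varepsilon(x_\varepsilon)=(u-\psi)(x_\varepsilon).
\]
The subsolution property gives $\Delta_{\infty,\mathcal X}\psi(x_\varepsilon)\ge0$. On the other hand, once $C\omega(\varepsilon)^2\le1$, formula \eqref{eq:chain} and Lemma~\ref{lem:touch} give at $x_\varepsilon$
\[
\Delta_{\infty,\mathcal X}\psi=\beta^3f'^{\,2}\big[f'\Delta_{\infty,\mathcal X}\varphi+f''|D_{\mathcal X}\varphi|^4\big]\le\beta^3f'^{\,2}\big[C\omega(\varepsilon)^2-2\eta\,(1-C\omega(\varepsilon)^2)^2\big].
\]
As $C$ and $\eta$ do not depend on $\varepsilon$, the right side is negative for small $\varepsilon$ by Lemma~\ref{lem:omega}(ii). This is a contradiction.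
\end{proof}

\begin{definition}\label{def:cca}
A function $u\in USC(\Omega)$ satisfies \emph{comparison with cones from above} (CCA) if for every open $V\subset\subset\Omega$, $x_0\in K\setminus V$, $\alpha\in\mathbb R$ and $\beta\ge0$, the inequality $u\le\alpha+\beta\rho(x_0,\cdot)$ on $\partial V$ implies the same inequality in $V$.
\end{definition}

By Proposition~\ref{prop:cones}, every $C^\infty$-subsolution in $\Omega$ satisfies CCA. The definition involves the choice of $R$ and $\chi$; Theorem~\ref{thm:C}(i) holds for each choice and so shows that the property does not depend on it.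

The substitute for $|D_{\mathcal X}u(x)|$ is the slope of $u$ on a ball. For $u\in USC(\Omega)$, $x\in\Omega$ and $0<r<\delta(x)$ let
\[
S_u(x,r)=\frac1r\Big(\max_{\bar B(x,r)}u-u(x)\Big)\ge0 .
\]

\begin{lemma}\label{lem:slope}
Let $u\in USC(\Omega)$ satisfy CCA, $x\in\Omega$ and $0<r<\delta(x)$. Then
\begin{equation}\label{eq:slope}
u(y)\le u(x)+S_u(x,r)\,\rho(x,y)\qquad\text{for } y\in\bar B(x,r).
\end{equation}
In particular $S_u(x,\cdot)$ is nondecreasing on $(0,\delta(x))$.
\end{lemma}

\begin{proof}
The inequality holds at $y=x$ and, by the definition of $S_u$, at points with $\rho(x,y)=r$. The remaining points form $V=B(x,r)\setminus\{x\}\subset\subset\Omega$, and $\partial V\subset\{x\}\cup\{\rho(x,\cdot)=r\}$ by Lemma~\ref{lem:balls}. So CCA with vertex $x$ applies. For $r'<r$, \eqref{eq:slope} gives $\max_{\bar B(x,r')}u\le u(x)+S_u(x,r)r'$.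
\end{proof}

We write $S_u(x,0+)=\lim_{r\downarrow0}S_u(x,r)$. The next lemma is the discrete form of the fact that, for a smooth $u$ with $\Delta_{\infty,\mathcal X}u\ge0$, the slope does not decrease along curves of steepest ascent.

\begin{lemma}\label{lem:increasing}
Let $u\in C(\Omega)$ satisfy CCA, let $x_0\in\Omega$, $0<r<\delta(x_0)$ and $S=S_u(x_0,r)>0$, and let $x_1$ be a maximum point of $u$ on $\bar B(x_0,r)$. Then $\rho(x_0,x_1)=r$ and $S_u(x_1,s)\ge S$ for all $0<s<\delta(x_1)$.
\end{lemma}

\begin{proof}
By \eqref{eq:slope}, $u(x_0)+Sr=u(x_1)\le u(x_0)+S\rho(x_0,x_1)$, so $\rho(x_0,x_1)=r$. For $0<\tau<r$ let $z_\tau$ be the point on a minimizer from $x_0$ to $x_1$ with $\rho(z_\tau,x_1)=\tau$ and $\rho(x_0,z_\tau)=r-\tau$; it lies in $\bar B(x_0,r)$. By \eqref{eq:slope}, $u(z_\tau)\le u(x_0)+S(r-\tau)=u(x_1)-S\tau$. Fix $s<\delta(x_1)$. For small $\tau\le s$ we have $s<\delta(z_\tau)$, and then $S_u(z_\tau,s)\ge S_u(z_\tau,\tau)\ge(u(x_1)-u(z_\tau))/\tau\ge S$. So there is $y_\tau\in K$ with $\rho(z_\tau,y_\tau)\le s$ and $u(y_\tau)\ge u(z_\tau)+Ss$.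 As $\tau\to0$, a limit point $y$ of $y_\tau$ lies in $\bar B(x_1,s)\subset\Omega$, and continuity of $u$ at $y$ and at $x_1$ gives $u(y)\ge u(x_1)+Ss$.
\end{proof}

\section{The comparison principle}\label{sec:comparison}

We carry out the argument of Armstrong and Smart for the distance $\rho$. A convex function on the line satisfies $u(x)\le\frac12(u(x+r)+u(x-r))$. The analogue here is the finite difference inequality $w(x)\le\frac12(\sup w+\inf w)$ on the ball of radius $r$ about $x$. Inequality \eqref{eq:slope} yields it not for $u$ itself but for the maximum of $u$ over balls of radius $r$, and for such inequalities comparison is elementary.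

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose $\kappa:=\max_K(u-v)>0$. For $r>0$ and $x\in K$ let
\[
u^r(x)=\max_{\bar B(x,r)}u\ \ge u(x),\qquad v_r(x)=\min_{\bar B(x,r)}v\ \le v(x).
\]
The function $u^r$ is upper semicontinuous on $K$: if $x_k\to x$ and $u^r(x_k)=u(y_k)$ with $y_k\in\bar B(x_k,r)$, then along a subsequence $y_k\to y\in\bar B(x,r)$ and $\limsup u(y_k)\le u(y)\le u^r(x)$. Since $-v_r=(-v)^r$, the function $v_r$ is lower semicontinuous.

\emph{Step 1: choice of $r$ and of a point.} For some $r>0$ we have $u^r-v_r\le\kappa/2$ on $\{x\in K:\delta(x)\le2r\}$. Otherwise there are $r_k\to0$, points $y_k,y_k'\in K$ with $u(y_k)-v(y_k')>\kappa/2$, and points $\zeta_k\in\partial\Omega$ within $\rho$-distance $3r_k$ of both. Along a subsequence all three converge to one $\zeta\in\partial\Omega$, and semicontinuity gives $u(\zeta)-v(\zeta)\ge\kappa/2>0$, against the hypothesis. Fix such an $r$ and write $\bar u=u^r$, $\underline v=v_r$.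

Since $\max_K(\bar u-\underline v)\ge\kappa$, the set $E$ of maximum points of $\bar u-\underline v$ is nonempty, compact and contained in $\{\delta>2r\}\subset\Omega$. Let $F=\{x\in E:\bar u(x)=\max_E\bar u\}$, again nonempty and compact. As $\mathbb R^n$ is connected, $F$ is not open, so there is $x_0\in F$ with $B(x_0,r)\not\subset F$. For $w=\bar u$ and $w=\underline v$ define the increments
\[
I^+w=\sup_{\bar B(x_0,r)}w-w(x_0)\ge0,\qquad I^-w=w(x_0)-\inf_{\bar B(x_0,r)}w\ge0 .
\]
They are finite, because $u(x_0)\le\bar u\le\max_Ku$ and $\min_Kv\le\underline v\le v(x_0)$ on $\bar B(x_0,r)$.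

\emph{Step 2: $I^-\bar u\le I^+\bar u$ and $I^+\underline v\le I^-\underline v$.} Let $\bar u(x_0)=u(y_0)$ with $y_0\in\bar B(x_0,r)$, and let $z_0$ be a maximum point of $u$ on $\bar B(x_0,2r)$; recall $2r<\delta(x_0)$. The midpoint of a minimizer from $x_0$ to $z_0$ lies in $\Omega$ by Lemma~\ref{lem:balls} and is within $r$ of both ends, so $\sup_{\bar B(x_0,r)}\bar u\ge u(z_0)$. Also $\inf_{\bar B(x_0,r)}\bar u\ge u(x_0)$. The subsolution $u$ satisfies CCA, and \eqref{eq:slope} with radius $2r$ gives $u(y_0)\le u(x_0)+\frac12(u(z_0)-u(x_0))$. Hence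
\[
I^-\bar u-I^+\bar u\le2u(y_0)-u(x_0)-u(z_0)\le0 .
\]
Apply this to the subsolution $-v$. Then $\bar u$ becomes $-\underline v$, and $I^\pm(-\underline v)=I^\mp\underline v$, which gives the second inequality.

\emph{Step 3: the contradiction.} Since $x_0$ maximizes $\bar u-\underline v$, we have $\underline v(x_0)-\underline v(y)\le\bar u(x_0)-\bar u(y)$ for all $y\in K$, so $I^-\underline v\le I^-\bar u$. With Step~2,
\begin{equation}\label{eq:four}
I^+\underline v\le I^-\underline v\le I^-\bar u\le I^+\bar u .
\end{equation}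
If $I^+\bar u=0$, all four numbers vanish, so $\bar u$ and $\underline v$ are constant on $\bar B(x_0,r)$ and $B(x_0,r)\subset F$, against the choice of $x_0$. If $I^+\bar u>0$, let $z$ be a maximum point of $\bar u$ on $\bar B(x_0,r)$. Then $\bar u(z)>\bar u(x_0)=\max_E\bar u$, so $z\notin E$, that is, $\underline v(z)-\underline v(x_0)>\bar u(z)-\bar u(x_0)$. Hence $I^+\underline v>I^+\bar u$, against \eqref{eq:four}.
\end{proof}

\section{Infinity harmonic functions are AGMEs}\label{sec:agme}

\subsection{Horizontal gradients and horizontal curves}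

The definition of AGME involves distributional gradients, defined almost everywhere, while cones and slopes give information along curves, which have measure zero when $n\ge2$. The following lemma translates between the two; part (iii) is used only in Section~\ref{sec:converse}. For $e\in\mathbb R^m$ let $X_e=\sum_ie_iX_i$.

\begin{lemma}\label{lem:curves}
Let $U\subset\Omega$ be open, $w\in C(U)$ and $L\ge0$.
\begin{itemize}
\item[(i)] If $w\in W^{1,\infty}_{\mathcal X}(U)$ and $\|D_{\mathcal X}w\|_{\infty,U}\le L$, then $|w(\gamma(t_2))-w(\gamma(t_1))|\le L\int_{t_1}^{t_2}|a|$ for every horizontal $\gamma:[t_1,t_2]\to U$ with control $a$.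
\item[(ii)] Suppose $|w(\gamma(t))-w(\gamma(0))|\le Lt$ for every unit vector $e\in\mathbb R^m$ and every integral curve $\gamma:[0,t]\to U$ of $X_e$. Then $w\in W^{1,\infty}_{\mathcal X}(U)$ and $\|D_{\mathcal X}w\|_{\infty,U}\le L$. The hypothesis holds if $w$ is $L$-Lipschitz for $\rho$.
\item[(iii)] If $D_{\mathcal X}w$ is continuous in $U$, then $w(\gamma(t_2))-w(\gamma(t_1))=\int_{t_1}^{t_2}a\cdot D_{\mathcal X}w(\gamma)$ for every horizontal $\gamma:[t_1,t_2]\to U$ with control $a$.
\end{itemize}
\end{lemma}

\begin{proof}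
(i) and (iii). Let $\theta\ge0$ be smooth, supported in the unit ball, with $\int\theta=1$; let $\theta_k(x)=k^n\theta(kx)$ and $w_k=w*\theta_k$. The fields have variable coefficients, so they do not commute with mollification, and we estimate the commutator. Let $X=\sum_lc_l\partial_l$ be one of the fields. By the definition of $Xw$ with the test function $\theta_k(x-\cdot)$, the function $R_kw:=Xw_k-(Xw)*\theta_k$ equals
\[
R_kw(x)=\int w(y)\Big\{\sum_l\big(c_l(x)-c_l(y)\big)(\partial_l\theta_k)(x-y)+\operatorname{div}X(y)\,\theta_k(x-y)\Big\}dy .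
\]
For $x$ in a compact subset of $U$ and large $k$, the kernel has $L^1$-norm in $y$ bounded uniformly in $k$ and $x$, because $|c_l(x)-c_l(y)|\le C/k$ on its support and $\|\partial_l\theta_k\|_{L^1}\le Ck$. Moreover $R_k1=0$, since both $X(1*\theta_k)$ and $X1$ vanish. So $w(y)$ may be replaced by $w(y)-w(x)$, and $R_kw\to0$ locally uniformly by uniform continuity of $w$ on compact sets. For the smooth function $w_k$,
\[
w_k(\gamma(t_2))-w_k(\gamma(t_1))=\int_{t_1}^{t_2}a\cdot D_{\mathcal X}w_k(\gamma),\qquad D_{\mathcal X}w_k=(D_{\mathcal X}w)*\theta_k+o(1)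
\]
uniformly on the compact set $\gamma([t_1,t_2])$. In case (i), $|(D_{\mathcal X}w)*\theta_k|\le L$; in case (iii), $(D_{\mathcal X}w)*\theta_k\to D_{\mathcal X}w$ locally uniformly. Let $k\to\infty$.

(ii) Let $\Phi_t$ be the flow of $X_e$ and $\psi\in C_c^\infty(U)$. For small $|t|$ a change of variables gives
\[
\int w(\Phi_t(x))\psi(x)\,dx=\int w(y)\,\psi(\Phi_{-t}(y))\det D\Phi_{-t}(y)\,dy .
\]
The right side is differentiable in $t$, with derivative $-\int w(X_e\psi+\psi\operatorname{div}X_e)=\langle X_ew,\psi\rangle$ at $t=0$. By hypothesis $|\int(w\circ\Phi_t-w)\psi|\le Lt\|\psi\|_{L^1}$ for small $t>0$. So $|\langle X_ew,\psi\rangle|\le L\|\psi\|_{L^1}$, which means $X_ew\in L^\infty(U)$ and $|X_ew|\le L$ almost everywhere. The coordinate vectors $e$ give $w\in W^{1,\infty}_{\mathcal X}(U)$, and $|e\cdot D_{\mathcal X}w|\le L$ for a countable dense set of unit vectors gives $|D_{\mathcal X}w|\le L$ almost everywhere. The last claim holds because $\rho(\gamma(0),\gamma(t))\le t$.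
\end{proof}

\begin{lemma}\label{lem:dini}
Let $u\in C(\Omega)$ satisfy CCA, let $U\subset\Omega$ be open and $\Lambda\ge0$. If $S_u(x,0+)\le\Lambda$ for all $x\in U$, then $u\in W^{1,\infty}_{\mathcal X}(U)$ and $\|D_{\mathcal X}u\|_{\infty,U}\le\Lambda$.
\end{lemma}

\begin{proof}
Let $\gamma:[0,t_0]\to U$ be an integral curve of $X_e$, $|e|=1$, and $F(t)=u(\gamma(t))$. Since $\rho(\gamma(t),\gamma(t+h))\le h$, we have $F(t+h)-F(t)\le h\,S_u(\gamma(t),h)$ for small $h>0$. Fix $\eta>0$ and let $t^*$ be the largest $t\in[0,t_0]$ such that $F(\tau)-F(0)\le(\Lambda+\eta)\tau$ for all $\tau\in[0,t]$; it exists by continuity. If $t^*<t_0$, then $F(t^*+h)-F(t^*)\le(\Lambda+\eta)h$ for all small $h>0$, which extends the inequality beyond $t^*$. So $t^*=t_0$, and $\eta\to0$ gives $F(t_0)-F(0)\le\Lambda t_0$. The reversed curve is an integral curve of $X_{-e}$, so $|F(t_0)-F(0)|\le\Lambda t_0$. Apply Lemma~\ref{lem:curves}(ii).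
\end{proof}

\subsection{Chains}

We now imitate the curve of steepest ascent from the introduction: jump repeatedly to a maximum point on a ball whose radius is half the distance to $\partial U$.

\begin{lemma}\label{lem:chain}
Let $w\in C(\Omega)$ satisfy CCA. Let $U\subset\subset\Omega$ be open, $v\in W^{1,\infty}_{\mathcal X}(U)\cap C(\overline U)$ and $\Lambda=\|D_{\mathcal X}v\|_{\infty,U}$. Let $x_1\in U$ and $S>0$ satisfy $S_w(x_1,\frac12\delta_U(x_1))\ge S$. Then there are $x^*\in\partial U$ and $\ell\in(0,\infty)$ with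
\[
w(x^*)-w(x_1)\ge S\ell,\qquad |v(x^*)-v(x_1)|\le\Lambda\ell .
\]
\end{lemma}

\begin{proof}
Given $x_j\in U$, let $r_j=\frac12\delta_U(x_j)$ and let $x_{j+1}$ be a maximum point of $w$ on $\bar B(x_j,r_j)$. By Lemma~\ref{lem:balls}, $r_j<\delta(x_j)$ and $x_{j+1}\in U$. We have $S_w(x_j,r_j)\ge S$ for all $j$: for $j=1$ by hypothesis, and if it holds for $j$, then Lemma~\ref{lem:increasing} gives $S_w(x_{j+1},r_{j+1})\ge S_w(x_j,r_j)\ge S$. The same lemma gives $\rho(x_j,x_{j+1})=r_j$, and $w(x_{j+1})-w(x_j)\ge Sr_j$ by the definition of the slope. As $w$ is bounded on $\overline U$, the sum $\ell=\sum_{j\ge1}r_j$ is finite. So $(x_j)$ is a Cauchy sequence, with limit $x^*\in\overline U$, and $\delta_U(x^*)=\lim2r_j=0$, that is, $x^*\in\partial U$. Summation gives $w(x^*)-w(x_1)\ge S\ell$. A minimizer from $x_j$ to $x_{j+1}$ lies in $U$ by Lemma~\ref{lem:balls}, so $|v(x_{j+1})-v(x_j)|\le\Lambda r_j$ by Lemma~\ref{lem:curves}(i). Sum and use the continuity of $v$ on $\overline U$.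
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{The Lipschitz bound.} This is the only part that uses the Lipschitz hypothesis on $g$. Since $d\le\rho$, $g$ is $L$-Lipschitz for $\rho$. For $y\in\partial\Omega$ we have $\pm u\le\pm g(y)+L\rho(y,\cdot)$ on $\partial\Omega$, and Proposition~\ref{prop:cones} with $V=\Omega$ and vertex $y$, applied to the subsolutions $u$ and $-u$, gives $|u(x)-u(y)|\le L\rho(x,y)$ for $x\in K$, $y\in\partial\Omega$. Now fix $x\in\Omega$. Then $u\le u(x)+L\rho(x,\cdot)$ on $\partial\Omega\cup\{x\}=\partial(\Omega\setminus\{x\})$, and Proposition~\ref{prop:cones} with $V=\Omega\setminus\{x\}$ and vertex $x$ gives $u(x')\le u(x)+L\rho(x,x')$ for $x'\in\Omega$. So $u$ is $L$-Lipschitz on $K$ for $\rho=\rho_R$. This holds for every $R$ with $K\subset B_R$, hence $u$ is $L$-Lipschitz for $d$ by Lemma~\ref{lem:rho}(ii). By Lemma~\ref{lem:curves}(ii), $u\in W^{1,\infty}_{\mathcal X}(\Omega)$ and $\|D_{\mathcal X}u\|_{\infty,\Omega}\le L$.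

\emph{Minimization.} Let $U\subset\subset\Omega$ be open and nonempty, let $v\in W^{1,\infty}_{\mathcal X}(U)\cap C(\overline U)$ with $v=u$ on $\partial U$, and let $\Lambda=\|D_{\mathcal X}v\|_{\infty,U}$. Both $u$ and $-u$ satisfy CCA. By Lemma~\ref{lem:dini} it suffices to show $S_u(x_0,0+)\le\Lambda$ for every $x_0\in U$. Suppose $S_u(x_0,0+)>\Lambda$.

The functions $u$ and $v$ are related only on $\partial U$, so we need two chains, one for $u$ and one for $-u$, from a common point where both slopes are large. At $x_0$ only the slope of $u$ is known to be large; one jump repairs this. Choose $r>0$ with $3r<\delta_U(x_0)$, put $S=S_u(x_0,r)\ge S_u(x_0,0+)>\Lambda\ge0$, and let $x_1\in U$ be a maximum point of $u$ on $\bar B(x_0,r)$. Let $r_1=\frac12\delta_U(x_1)$. By Lemma~\ref{lem:increasing}, $\rho(x_0,x_1)=r$ and $S_u(x_1,r_1)\ge S$. Moreover $\delta_U(x_1)\ge\delta_U(x_0)-r>2r$, so $r<r_1<\delta(x_1)$. Since $x_0\in\bar B(x_1,r)$, monotonicity of the slope of $-u$ gives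
\[
S_{-u}(x_1,r_1)\ge S_{-u}(x_1,r)\ge\frac{u(x_1)-u(x_0)}r=S .
\]
Lemma~\ref{lem:chain} for $w=u$ and for $w=-u$ yields $x^\pm\in\partial U$ and $\ell^\pm>0$ with $u(x^+)-u(x_1)\ge S\ell^+$, $u(x_1)-u(x^-)\ge S\ell^-$ and $|v(x^\pm)-v(x_1)|\le\Lambda\ell^\pm$. Therefore
\[
S(\ell^++\ell^-)\le u(x^+)-u(x^-)=v(x^+)-v(x^-)\le\Lambda(\ell^++\ell^-),
\]
so $S\le\Lambda$, a contradiction. Thus $u$ is an AGME of $g$.
\end{proof}

\section{Converses and existence}\label{sec:converse}

\subsection{From cones to the equation: proof of Theorem~\ref{thm:C}(i)}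

A subsolution is a $C^\infty$-subsolution, and a $C^\infty$-subsolution satisfies CCA by Proposition~\ref{prop:cones}. It remains to show that $u\in USC(\Omega)$ with CCA is a subsolution. Let $\phi\in C^2_{\mathcal X}$ and let $u-\phi$ have a local maximum at $x_0\in\Omega$. Adding a constant to $\phi$, we may assume $u\le\phi$ near $x_0$ and $u(x_0)=\phi(x_0)$. If $D_{\mathcal X}\phi(x_0)=0$, then $\Delta_{\infty,\mathcal X}\phi(x_0)=0$ and we are done. Otherwise fix a neighborhood $N\subset\subset\Omega$ of $x_0$ on which $u\le\phi$, $G:=|D_{\mathcal X}\phi|\ge g_0>0$ and all $X_iX_j\phi$ are bounded. Put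
\[
\nu=\frac{D_{\mathcal X}\phi}G,\qquad Q_i=\frac1G\sum_jX_j\phi\,X_iX_j\phi,\qquad \mu=\frac{\Delta_{\infty,\mathcal X}\phi(x_0)}{G(x_0)^2}.
\]
The vector $Q=(Q_1,\dots,Q_m)$ is continuous and bounded on $N$, and $(Q\cdot\nu)(x_0)=\mu$. Along a horizontal curve $\gamma$ in $N$ with control $a$, Lemma~\ref{lem:curves}(iii) for $\phi$ and for each $X_j\phi$ shows that $\phi(\gamma)$, $D_{\mathcal X}\phi(\gamma)$ and hence $G(\gamma)$ are absolutely continuous, with
\begin{equation}\label{eq:rules}
\tfrac d{dt}\phi(\gamma)=a\cdot D_{\mathcal X}\phi(\gamma),\qquad \big|\tfrac d{dt}D_{\mathcal X}\phi(\gamma)\big|\le C|a|,\qquad \tfrac d{dt}G(\gamma)=a\cdot Q(\gamma).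
\end{equation}

The plan is to transfer the midpoint inequality contained in \eqref{eq:slope} from $u$ to $\phi$ and to expand it to second order. This requires the maximum of $\phi$ over a small ball to second order. We claim that
\begin{equation}\label{eq:expansion}
\max_{\bar B(z,s)}\phi\le\phi(z)+sG(z)+\tfrac12s^2\mu+o(s^2)\qquad\text{as }z\to x_0,\ s\to0 .
\end{equation}
For $z$ near $x_0$ and small $s$ we have $s<\delta(z)$ and $\bar B(z,s)\subset N$ by Lemma~\ref{lem:rho}(i); all constants below are independent of such $z$ and $s$. Let $\gamma:[0,s]\to\bar B(z,s)$ be a minimizer from $z$ to a maximum point of $\phi$ on $\bar B(z,s)$, parametrized with constant speed $|a|\le1$. We have $\phi(\gamma(s))-\phi(z)\le\int_0^sG(\gamma)$, so we need $G(\gamma)$ to first order, and for this we show that $a$ is close to $\nu$.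

The integral curve of $X_{\nu(z)}$ (constant coefficients $\nu(z)$) from $z$ stays in $\bar B(z,s)$ up to time $s$, and by \eqref{eq:rules} $D_{\mathcal X}\phi$ changes by at most $Cs$ along it. So $\phi$ increases along it by at least $sG(z)-Cs^2$, and maximality gives $\phi(\gamma(s))-\phi(z)\ge sG(z)-Cs^2$. By \eqref{eq:rules} also $\int_0^sG(\gamma)\le sG(z)+Cs^2$. Since $|a-\nu|^2=|a|^2+1-2\nu\cdot a\le2(1-\nu\cdot a)$,
\[
\frac{g_0}2\int_0^s|a-\nu(\gamma)|^2\le\int_0^s\big(G(\gamma)-a\cdot D_{\mathcal X}\phi(\gamma)\big)=\int_0^sG(\gamma)-\big(\phi(\gamma(s))-\phi(z)\big)\le2Cs^2 .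
\]
The Cauchy--Schwarz inequality gives $\int_0^s|a-\nu(\gamma)|\le C's^{3/2}$. Hence, uniformly for $0\le\tau\le s$,
\[
G(\gamma(\tau))-G(z)=\int_0^\tau a\cdot Q(\gamma)=\int_0^\tau(Q\cdot\nu)(\gamma)+O(s^{3/2})=\tau\mu+o(s),
\]
by continuity of $Q\cdot\nu$ at $x_0$. Integration over $[0,s]$ proves \eqref{eq:expansion}.

Now let $e=\nu(x_0)$, let $\Phi$ be the flow of $X_e$, and step back from $x_0$ against the gradient: $z=\Phi_{-t}(x_0)$, so $\rho(z,x_0)\le t$. We have $X_e\phi(x_0)=G(x_0)$, $X_eX_e\phi(x_0)=\sum_{i,j}e_ie_jX_iX_j\phi(x_0)=\mu$ and $e\cdot Q(x_0)=\mu$. By Lemma~\ref{lem:curves}(iii) and \eqref{eq:rules}, $\tau\mapsto\phi(\Phi_\tau(x_0))$ is $C^2$ and $\tau\mapsto G(\Phi_\tau(x_0))$ is $C^1$, and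
\[
\phi(z)=\phi(x_0)-tG(x_0)+\tfrac12t^2\mu+o(t^2),\qquad G(z)=G(x_0)-t\mu+o(t).
\]
Inequality \eqref{eq:slope} at $z$ with radius $2t$ gives $u(x_0)\le\frac12\big(u(z)+\max_{\bar B(z,2t)}u\big)$. Using $u\le\phi$, $u(x_0)=\phi(x_0)$ and \eqref{eq:expansion} with $s=2t$,
\[
2\phi(x_0)\le\phi(z)+\max_{\bar B(z,2t)}\phi\le2\phi(z)+2tG(z)+2t^2\mu+o(t^2)=2\phi(x_0)+t^2\mu+o(t^2),
\]
because the terms in $tG(x_0)$ cancel and $t^2\mu-2t^2\mu+2t^2\mu=t^2\mu$. Thus $\mu\ge0$, that is, $\Delta_{\infty,\mathcal X}\phi(x_0)\ge0$. \qed

\subsection{From AGME to cones: proof of Theorem~\ref{thm:C}(ii)}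

By (i), applied to $u$ and $-u$, the function $u$ is infinity harmonic if and only if $u$ and $-u$ satisfy CCA, and by Theorem~\ref{thm:B} it is then an AGME. It remains to show that for an AGME $u$ of $g$ both $u$ and $-u$ satisfy CCA. Since $-u$ is an AGME of $-g$, it suffices to treat $u$.

Let $V\subset\subset\Omega$ be open, $x_0\in K\setminus V$, $\beta\ge0$ and $\Gamma=\alpha+\beta\rho(x_0,\cdot)\ge u$ on $\partial V$. If $u\le\Gamma$ fails in $V$, choose $\tau>0$ such that the open set $U=\{x\in V:u>\Gamma+\tau\}$ is nonempty. On $\overline U$ we have $u\ge\Gamma+\tau$, so $\overline U\subset V$ and $u=\Gamma+\tau$ on $\partial U$. The cone is $\beta$-Lipschitz for $\rho$, so by Lemma~\ref{lem:curves}(ii) $\Gamma+\tau$ is a competitor with $\|D_{\mathcal X}\Gamma\|_{\infty,U}\le\beta$. The AGME property gives $\|D_{\mathcal X}u\|_{\infty,U}\le\beta$. Let $x\in U$ and let $x'\in\partial U$ be the exit point from $U$ of a minimizer from $x$ to $x_0$. Lemma~\ref{lem:curves}(i), applied to the arcs of the minimizer before the exit, and continuity give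 $u(x)-u(x')\le\beta\rho(x,x')=\Gamma(x)-\Gamma(x')$. Hence $u(x)\le\Gamma(x)+\tau$, against $x\in U$. \qed

\subsection{Existence: proof of Theorem~\ref{thm:C}(iii)}

Uniqueness follows from Theorem~\ref{thm:A}. For existence we take a supremum over a class of functions with the cone property. To handle boundary values we use the property up to the boundary: $w\in C(K)$ satisfies \emph{CCA$^*$} if the implication in Definition~\ref{def:cca} holds for all open $V\subset\Omega$. This implies CCA. The building blocks are downward cones, and the next lemma says that they compare with upward cones.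

\begin{lemma}\label{lem:twocones}
Let $V\subset\Omega$ be open, $y,x_0\in K\setminus V$, $\alpha,\alpha'\in\mathbb R$ and $\beta,\beta'\ge0$. If $\alpha'-\beta'\rho(y,\cdot)\le\alpha+\beta\rho(x_0,\cdot)$ on $\partial V$, then the same holds in $V$.
\end{lemma}

\begin{proof}
Let $x\in V$. We move toward the vertex of the steeper cone. If $\beta\le\beta'$, let $x'\in\partial V$ be the exit point from $V$ of a minimizer from $x$ to $y$. Then
\[
\alpha'-\beta'\rho(y,x)=\alpha'-\beta'\rho(y,x')-\beta'\rho(x',x)\le\alpha+\beta\rho(x_0,x')-\beta\rho(x',x)\le\alpha+\beta\rho(x_0,x).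
\]
If $\beta\ge\beta'$, let $x''\in\partial V$ be the exit point of a minimizer from $x$ to $x_0$. Then
\[
\alpha'-\beta'\rho(y,x)\le\alpha'-\beta'\rho(y,x'')+\beta'\rho(x'',x)\le\alpha+\beta\rho(x_0,x'')+\beta\rho(x'',x)=\alpha+\beta\rho(x_0,x).
\]
Both cases give the claim at $x$.
\end{proof}

\emph{Lipschitz data.} Let $g$ be $L$-Lipschitz for $\rho$, and let $\mathcal F$ be the set of functions on $K$ that are $L$-Lipschitz for $\rho$, satisfy CCA$^*$ and equal $g$ on $\partial\Omega$. The function $w_0=\max_{y\in\partial\Omega}\big(g(y)-L\rho(y,\cdot)\big)$ is $L$-Lipschitz and equals $g$ on $\partial\Omega$. If $w_0$ lies below an upward cone with vertex in $K\setminus V$ on $\partial V$, so does each $g(y)-L\rho(y,\cdot)$, and Lemma~\ref{lem:twocones} gives the inequality in $V$. Hence $w_0\in\mathcal F$. Let $u=\sup\mathcal F$. It is finite, since $w\le g(y)+L\rho(y,\cdot)$ for $w\in\mathcal F$ and a fixed $y\in\partial\Omega$; it is $L$-Lipschitz and equals $g$ on $\partial\Omega$. If $u$ lies below a cone on $\partial V$, so does each $w\in\mathcal F$,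 and CCA$^*$ for $w$ gives the inequality in $V$. So $u\in\mathcal F$.

Suppose $-u$ fails CCA$^*$. Then there are an open $V\subset\Omega$ and a downward cone $\Gamma=\alpha-\beta\rho(x_0,\cdot)$, with $\beta\ge0$ and $x_0\in K\setminus V$, such that $u\ge\Gamma$ on $\partial V$ and $U=\{x\in V:u<\Gamma\}\ne\emptyset$. A point of $\partial U$ satisfies $u\le\Gamma$ by continuity and $u\ge\Gamma$ because it lies in $\partial V$ or in $V\setminus U$. So $u=\Gamma$ on $\partial U$. Put $\hat u=\Gamma$ on $\overline U$ and $\hat u=u$ on $K\setminus U$. Then $\hat u\in C(K)$, $\hat u\ge u$, and $\hat u=g$ on $\partial\Omega$. We show $\hat u\in\mathcal F$, which contradicts $\hat u>u$ on $U$.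

First, $\hat u$ satisfies CCA$^*$. Let $W\subset\Omega$ be open and $\hat u\le\Gamma':=\alpha'+\beta'\rho(z_0,\cdot)$ on $\partial W$, with $\beta'\ge0$ and $z_0\in K\setminus W$. Since $u\le\hat u$, CCA$^*$ for $u$ gives $u\le\Gamma'$ in $W$. A point of $\partial(W\cap U)$ lies either in $\partial W\cap\overline U$, where $\Gamma=\hat u\le\Gamma'$, or in $W\cap\partial U$, where $\Gamma=u\le\Gamma'$. As $x_0,z_0\notin W\cap U$, Lemma~\ref{lem:twocones} gives $\Gamma\le\Gamma'$ in $W\cap U$. So $\hat u\le\Gamma'$ in $W$.

Second, $\hat u$ is $L$-Lipschitz. For $y\in\partial\Omega$ and $x\in K$ we have $\hat u(x)\ge u(x)\ge g(y)-L\rho(x,y)$, and CCA$^*$ on $\Omega$ with vertex $y$ gives $\hat u(x)\le g(y)+L\rho(x,y)$. For $x\in\Omega$ the first inequality says $\hat u\le\hat u(x)+L\rho(x,\cdot)$ on $\partial\Omega$, and CCA$^*$ on $\Omega\setminus\{x\}$ with vertex $x$ gives $\hat u(x')\le\hat u(x)+L\rho(x,x')$ for $x'\in\Omega$.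

Hence $u$ and $-u$ satisfy CCA$^*$, and $u$ solves \eqref{eq:dirichlet} by part (i).

\emph{Continuous data.} Let $g\in C(\partial\Omega)$, and let $g_k\to g$ uniformly, each $g_k$ the restriction of a polynomial. Each $g_k$ is Lipschitz for $\rho$, since $|x-y|\le M\rho(x,y)$. Let $u_k$ be the solution with data $g_k$. Adding a constant to a solution gives a solution, so Theorem~\ref{thm:A} yields $\max_K|u_k-u_l|\le\max_{\partial\Omega}|g_k-g_l|$. Thus $u_k\to u$ uniformly on $K$, with $u\in C(K)$ and $u=g$ on $\partial\Omega$. Let $\eta_k=\max_K|u_k-u|$. If $\pm u\le\alpha+\beta\rho(x_0,\cdot)$ on $\partial V$, then $\pm u_k\le\alpha+\eta_k+\beta\rho(x_0,\cdot)$ on $\partial V$, hence in $V$ by CCA for $\pm u_k$, and $k\to\infty$ gives CCA for $\pm u$. By part (i), $u$ is infinity harmonic. \qed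

\begin{thebibliography}{9}

\bibitem{WF}
\emph{Weak Fubini property and infinity harmonic functions in Riemannian and sub-Riemannian manifolds},
\texttt{https://cvgmt.sns.it/media/doc/paper/600/AM-May04.pdf}.

\end{thebibliography}
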